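\title{A non-total continuous degree without diagonally non-computably diagonalizable sequences}

\begin{abstract}
The continuous degrees measure the computational content of points of the Hilbert cube $[0,1]^\omega$; the total ones form a copy of the Turing degrees. A point $\alpha$ is diagonally non-computably diagonalizable if, for every $e$, its $e$-th coordinate lies in the convex hull of the $e$-th $\Pi^0_1$ class of $[0,1]$ relative to $\alpha$, whenever that class is nonempty. We show that not every non-total continuous degree contains such a point, and that counterexamples exist above every total degree. The proof replaces enumeration operators by pairs of semicontinuous functions and builds the required point in a decreasing sequence of closed subsets of the Hilbert cube, kept nonempty by a homological notion of finite codimension.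
\end{abstract}

\section{Introduction}

\subsection*{Continuous degrees}

Let $I=[0,1]$ and let $Q=I^\omega$ be the Hilbert cube, with the metric $d(x,x')=\sum_n2^{-n-1}|x(n)-x'(n)|$. We regard $X\in2^\omega$ as the point $(X(n))_{n\in\omega}$ of $Q$. An oracle machine reads an element of $2^\omega$ bit by bit, but it can read a general point of $Q$ only through approximations. A \emph{representation} of $\alpha\in Q$ is an $R\in2^\omega$ that encodes rationals $(q_{n,k})_{n,k\in\omega}$ with $|q_{n,k}-\alpha(n)|\le2^{-k}$ for all $n,k$. Write $\alpha\le_r\beta$ if every representation of $\beta$ computes a representation of $\alpha$, and $\alpha\equiv_r\beta$ if $\alpha\le_r\beta$ and $\beta\le_r\alpha$. The $\equiv_r$-class of $\alpha$ is its \emph{continuous degree}, in the sense of Miller.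

Every representation of $X\in2^\omega$ computes $X$, and $X$ computes a representation of itself. Hence $X\le_rY$ if and only if $X\le_TY$ for $X,Y\in 2^\omega$. A continuous degree is \emph{total} if it contains some $X\in2^\omega$, and \emph{non-total} otherwise; the total degrees are a copy of the Turing degrees. Most points have total degree. If no coordinate of $\alpha$ is a dyadic rational, every representation of $\alpha$ computes all binary digits of all coordinates, since each comparison with a dyadic rational is eventually decided, and the sequence of these digits computes a representation. Finitely many dyadic coordinates change nothing, because the definition of $\le_r$ requires no uniformity. A point of non-total degree must therefore have infinitely many coordinates at which such comparisons are never decided.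

It is convenient to remove the quantifier over representations. Fix computable codings by natural numbers of the pairs $(n,q)\in\omega\times\mathbb Q$, of the finite subsets of $\omega$, and of the open intervals with rational endpoints. An \emph{enumeration operator} is a c.e.\ set $\Gamma$ of pairs $(c,D)$ with $c\in\omega$ and $D\subseteq\omega$ finite. It acts on sets by $\Gamma(A)=\{c:(c,D)\in\Gamma\text{ for some }D\subseteq A\}$, and $A\le_eB$ means that $A=\Gamma(B)$ for some $\Gamma$. The composition of two enumeration operators is given by an enumeration operator. For $\alpha\in Q$ let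
\[
A_\alpha=\{(n,q):q\in\mathbb Q,\ q<\alpha(n)\}\oplus\{(n,q):q\in\mathbb Q,\ q>\alpha(n)\};
\]
we call the two summands the \emph{left} and the \emph{right half}. A representation of $\alpha$ computes an enumeration of $A_\alpha$: put $(n,q)$ in the left half when $q<q_{n,k}-2^{-k}$ for some $k$, and in the right half when $q>q_{n,k}+2^{-k}$ for some $k$. An enumeration of $A_\alpha$ computes a representation: wait for rationals $q<\alpha(n)<q'$ with $q'-q\le2^{-k}$. Selman's theorem states that $A\le_eB$ if and only if every enumeration of $B$ computes an enumeration of $A$. Therefore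
\begin{equation}\label{eq:selman}
\alpha\le_r\beta\iff A_\alpha\le_eA_\beta .
\end{equation}

\subsection*{Diagonalizable sequences}

Fix an effective enumeration $(\Psi_e)_{e\in\omega}$ of all enumeration operators. For $\alpha\in Q$, let $P^\alpha_e$ be the closed set obtained from $[0,1]$ by removing all rational open intervals enumerated by $\Psi_e(A_\alpha)$. These are the $\Pi^0_1$ classes of $[0,1]$ relative to $\alpha$. The endpoints of the intervals are arbitrary rationals, so that $(\frac12,2)$ may be removed; if they had to lie in $[0,1]$, the points $0$ and $1$ could never be removed and the next definition would be vacuous. Following Miller, we call $\alpha$ \emph{diagonally non-computably diagonalizable} (d.n.c.d.) if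
\[
\alpha(e)\in\operatorname{conv}P^\alpha_e\qquad\text{for every $e$ with }P^\alpha_e\ne\emptyset .
\]
Think of $\Psi_e$ as reading $\alpha$ and trying to name a nonempty set that lies entirely to one side of $\alpha(e)$. The sequence is d.n.c.d.\ if every such attempt fails.

Call the enumeration $(\Psi_e)$ \emph{acceptable} if for every uniformly c.e.\ sequence $(\Lambda_n)$ of operators there is a computable $g$ with $\Psi_{g(n)}=\Lambda_n$ for all $n$. The standard enumeration is acceptable, and acceptable enumerations satisfy the recursion theorem: for every computable $g$ there is $e$ with $\Psi_{g(e)}=\Psi_e$.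

\begin{proposition}\label{prop:basic}
\textup{(a)} There is a d.n.c.d.\ sequence. \textup{(b)} If $(\Psi_e)$ is acceptable, every d.n.c.d.\ sequence has non-total degree.
\end{proposition}

Part (a) follows from Brouwer's fixed point theorem and is proved in Section~\ref{sec:partial}. Part (b) is the usual diagonal argument.

\begin{proof}[Proof of \textup{(b)}]
Suppose $\gamma\equiv_rX\in2^\omega$. Then $X$ computes a representation $(q_{n,k})$ of $\gamma$, and $A_X=\Delta(A_\gamma)$ for some operator $\Delta$. The bits of $X$ can be read off $A_X$: the pair $(n,\frac12)$ is in the right half if $X(n)=0$ and in the left half if $X(n)=1$. So there are operators $\Lambda_e$, uniformly in $e$, that on $A_\gamma$ recover enough bits of $X$ to compute $q_{e,2}$ and then enumerate all intervals $(-1,1-2^{-i})$ if $q_{e,2}\le\frac12$, and all intervals $(2^{-i},2)$ otherwise. By the recursion theorem $\Psi_e=\Lambda_e$ for some $e$. Then either $P^\gamma_e=\{1\}$ and $\gamma(e)\le\frac34$, or $P^\gamma_e=\{0\}$ and $\gamma(e)>\frac14$. So $\gamma$ is not d.n.c.d.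
\end{proof}

The diagonal argument needs one distinguished representation from which to make a discrete decision, and a point of total degree computes one. Having a d.n.c.d.\ member is thus a concrete reason for a degree to be non-total, and one may well guess that it is the only reason: a degree that cannot single out a representation should be unable to diagonalize against itself. The following question comes from \cite{RNM}.

\begin{quote}
\emph{Does every non-total continuous degree contain a d.n.c.d.\ sequence?}
\end{quote}

\subsection*{The result}

The answer is no. What a d.n.c.d.\ sequence can do, and our examples cannot, is captured by the following notion. For $\alpha,\beta\in Q$, say that $\beta$ \emph{separates} $\alpha$ if for all $n$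
\[
\alpha(n)<\tfrac12\ \Rightarrow\ \beta(n)=0,\qquad \alpha(n)>\tfrac12\ \Rightarrow\ \beta(n)=1 .
\]
An operator reading $A_\alpha$ can produce a class that equals $\{0\}$, $\{1\}$ or $[0,1]$ according as $\alpha(n)$ is less than, greater than or equal to $\frac12$. A d.n.c.d.\ sequence in the degree of $\alpha$ must respect all these classes, so a separating sequence can be found among its coordinates. For $x\in Q$ and $Z\in2^\omega$ define $x\oplus Z\in Q$ by $(x\oplus Z)(2n)=x(n)$ and $(x\oplus Z)(2n+1)=Z(n)$.

\begin{theorem}\label{thm:main}
For every countable $\mathcal Z\subseteq2^\omega$ there is $\alpha\in Q$ such that for all $Z\in\mathcal Z$: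
\begin{enumerate}
\item[\textup{(i)}] $\alpha\oplus Z$ has non-total continuous degree;
\item[\textup{(ii)}] no $\beta\le_r\alpha\oplus Z$ separates $\alpha$;
\item[\textup{(iii)}] the degree of $\alpha\oplus Z$ contains no d.n.c.d.\ sequence.
\end{enumerate}
\end{theorem}

Taking $\mathcal Z=\{0^\omega\}$ and noting that $\alpha\oplus0^\omega\equiv_r\alpha$, we obtain a non-total continuous degree with no d.n.c.d.\ member. Some restriction on $\mathcal Z$ is necessary: if $Z$ is a representation of $\alpha$, then $\alpha\oplus Z\equiv_rZ$ has total degree.

Sections~\ref{sec:partial} and~\ref{sec:reduction} strip the problem of computability and leave countably many topological requirements on a point of $Q$. Section~\ref{sec:essential} introduces a class of nonempty closed subsets of $Q$, the essential sets, which behave like sets of finite codimension. Sections~\ref{sec:totality} and~\ref{sec:separation} show that an essential set can be shrunk to an essential set that satisfies any one given requirement; compactness then yields $\alpha$. Section~\ref{sec:complements} collects some complements.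

\section{Partial maps}\label{sec:partial}

An operator that computes a real number from $x\in Q$ produces lower bounds and upper bounds, each on the basis of finitely many strict inequalities about $x$. Recall that $a:Q\to\mathbb R$ is \emph{lower semicontinuous} (lsc) if all sets $\{a>t\}$ are open, and $b$ is \emph{upper semicontinuous} (usc) if all sets $\{b<t\}$ are open. The best lower bound is an lsc function of $x$ and the best upper bound is a usc function of $x$.

\begin{definition}
A \emph{partial map} is a pair $\varphi=(\varphi^-,\varphi^+)$ of functions $Q\to[0,1]$ with $\varphi^-\le\varphi^+$, $\varphi^-$ lsc and $\varphi^+$ usc. It is \emph{defined} at $x$ if $\varphi^-(x)=\varphi^+(x)$, and $\varphi(x)$ is then the common value. A \emph{partial sequence} is a sequence $\Phi=(\varphi_n)_{n\in\omega}$ of partial maps. It is \emph{defined} at $x$ if all $\varphi_n$ are, and then $\Phi(x)=(\varphi_n(x))_n\in Q$.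
\end{definition}

The inequality $\varphi^-\le\varphi^+$ is not automatic, since on some inputs an operator gives contradictory bounds. We need it at every point of $Q$, and replacing $\varphi^-$ by $\min(\varphi^-,\varphi^+)$ destroys semicontinuity. The remedy is to approximate both bounds in stages and to force each new approximation into the current interval. For reals $s\le t$ let
\[
[r]_s^t=\min(\max(r,s),t)
\]
be the point of $[s,t]$ nearest to $r$; it depends continuously on $(r,s,t)$.

\begin{lemma}\label{lem:clamp}
Let $a,b:Q\to[0,1]$ with $a$ lsc and $b$ usc. There are continuous $a_s,b_s:Q\to[0,1]$ with $a_s\le a_{s+1}\le b_{s+1}\le b_s$ for all $s$, such that the partial map $\varphi=(\sup_sa_s,\inf_sb_s)$ satisfies $\varphi^-(x)=a(x)$ and $\varphi^+(x)=b(x)$ whenever $a(x)\le b(x)$.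
\end{lemma}

\begin{proof}
For $s\ge1$ the functions $a^s(x)=\inf_y(a(y)+s\,d(x,y))$ are continuous, take values in $[0,1]$ and increase to $a$, because $a$ is lsc. Applying this to $1-b$ gives continuous $b^s$ decreasing to $b$. Put $a^0=a_0=0$, $b^0=b_0=1$ and
\[
a_{s+1}=[a^{s+1}]_{a_s}^{b_s},\qquad b_{s+1}=[b^{s+1}]_{a_{s+1}}^{b_s}.
\]
By induction these are continuous and $a_s\le a_{s+1}\le b_{s+1}\le b_s$. A supremum of continuous functions is lsc, an infimum is usc, and $a_s\le b_t$ for all $s,t$, so $\varphi$ is a partial map. Suppose $a(x)\le b(x)$. Then $a^s(x)\le a^{s+1}(x)\le b^{s+1}(x)\le b^s(x)$ for all $s$, so by induction no truncation occurs at $x$: $a_s(x)=a^s(x)$ and $b_s(x)=b^s(x)$.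
\end{proof}

\begin{lemma}\label{lem:operator}
For each enumeration operator $\Gamma$ and each $Z\in2^\omega$ there is a partial sequence $\Phi^{\Gamma,Z}=(\varphi^{\Gamma,Z}_n)_n$ such that, whenever $\Gamma(A_{x\oplus Z})=A_\beta$ with $x,\beta\in Q$, $\Phi^{\Gamma,Z}$ is defined at $x$ with value $\beta$.
\end{lemma}

\begin{proof}
For each $c$ the set $\{x:c\in A_{x\oplus Z}\}$ is open: it is $Q$, $\emptyset$, or is given by a strict inequality on one coordinate. So $\{x:c\in\Gamma(A_{x\oplus Z})\}$, a union of finite intersections of such sets, is open. Fix $n$. Let $a(x)$ be the supremum of $0$ and all $\min(q,1)$ with $(n,q)$ in the left half of $\Gamma(A_{x\oplus Z})$, and let $b(x)$ be the infimum of $1$ and all $\max(q,0)$ with $(n,q)$ in the right half. Then $a$ is lsc, $b$ is usc, and $a(x)=b(x)=\beta(n)$ if $\Gamma(A_{x\oplus Z})=A_\beta$. Let $\varphi^{\Gamma,Z}_n$ be the partial map given by Lemma~\ref{lem:clamp}.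
\end{proof}

\begin{proof}[Proof of Proposition~\textup{\ref{prop:basic}(a)}]
Let $a_e(x)=\min(P^x_e\cup\{1\})$ and $b_e(x)=\max(P^x_e\cup\{0\})$. For $0\le t<1$ we have $a_e(x)>t$ if and only if finitely many intervals enumerated by $\Psi_e(A_x)$ cover $[0,t]$, which is an open condition on $x$. So $a_e$ is lsc, and symmetrically $b_e$ is usc. Let $a_{e,s},b_{e,s}$ be given by Lemma~\ref{lem:clamp}. For $s\ge1$, Brouwer's theorem on $I^s$ gives $x_s\in Q$ with $x_s(e)=a_{e,s}(x_s)$ for $e<s$ and $x_s(e)=0$ for $e\ge s$. Then $a_{e,t}(x_s)\le x_s(e)\le b_{e,t}(x_s)$ whenever $e<s$ and $t\le s$. Let $\gamma$ be the limit of a convergent subsequence. By continuity $a_{e,t}(\gamma)\le\gamma(e)\le b_{e,t}(\gamma)$ for all $e,t$. If $P^\gamma_e\neq\emptyset$, then $a_e(\gamma)=\min P^\gamma_e\le\max P^\gamma_e=b_e(\gamma)$, and letting $t\to\infty$ gives $\gamma(e)\in\operatorname{conv}P^\gamma_e$.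
\end{proof}

\section{Reduction to a topological theorem}\label{sec:reduction}

\begin{theorem}\label{thm:top}
Let $\Phi^0,\Phi^1,\dots$ be partial sequences and let $D^0,D^1,\dots$ be continuous functions $D^j:S^j\to Q$ with $S^j\subseteq2^\omega$. There is $\alpha\in Q$ such that
\begin{enumerate}
\item[\textup{(1)}] for no $i$ is $\Phi^i$ defined at $\alpha$ with $\Phi^i(\alpha)$ separating $\alpha$;
\item[\textup{(2)}] for no $i,j$ is $\Phi^i$ defined at $\alpha$ with $\Phi^i(\alpha)\in S^j$ and $D^j(\Phi^i(\alpha))=\alpha$.
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:main}} from Theorem~\textup{\ref{thm:top}}]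
Let $\Theta_n$ be the operator that enumerates all intervals $(2^{-i},2)$ once $(2n,\frac12)$ appears in the right half of its input, and all intervals $(-1,1-2^{-i})$ once $(2n,\frac12)$ appears in the left half. For each operator $\Delta$ choose $h_\Delta:\omega\to\omega$ with $\Psi_{h_\Delta(n)}=\Theta_n\circ\Delta$. Apply Theorem~\ref{thm:top} to the following countable lists, where $Z$ ranges over $\mathcal Z$ and $\Gamma,\Delta$ over all enumeration operators:
\begin{itemize}
\item the partial sequences $\Phi^{\Gamma,Z}$ of Lemma~\ref{lem:operator};
\item the partial sequences $(\varphi^{\Gamma,Z}_{h_\Delta(n)})_{n\in\omega}$;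
\item the functions $D^{\Delta,Z}$ that send $X\in2^\omega$ to $y\in Q$ if $\Delta(A_X)=A_{y\oplus Z}$, defined on the set of $X$ for which such a $y$ exists.
\end{itemize}
In the last item $y$ is unique, since $A_{y\oplus Z}$ determines $y$. The function $D^{\Delta,Z}$ is continuous because $y(n)>q$ and $y(n)<q$ say that $(2n,q)$ lies in the left or right half of $\Delta(A_X)$, and these are open conditions on $X$. Let $\alpha$ be the resulting point, fix $Z\in\mathcal Z$, and use \eqref{eq:selman} throughout.

(i) Suppose $X\equiv_r\alpha\oplus Z$ with $X\in2^\omega$, say $A_X=\Gamma(A_{\alpha\oplus Z})$ and $A_{\alpha\oplus Z}=\Delta(A_X)$. Then $\Phi^{\Gamma,Z}(\alpha)=X$ and $D^{\Delta,Z}(X)=\alpha$, contrary to (2).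

(ii) Suppose $\beta$ separates $\alpha$ and $A_\beta=\Gamma(A_{\alpha\oplus Z})$. Then $\Phi^{\Gamma,Z}(\alpha)=\beta$, contrary to (1).

(iii) Suppose $\gamma\equiv_r\alpha\oplus Z$ is d.n.c.d., say $A_\gamma=\Gamma(A_{\alpha\oplus Z})$ and $A_{\alpha\oplus Z}=\Delta(A_\gamma)$, and let $h=h_\Delta$. Then $\Psi_{h(n)}(A_\gamma)=\Theta_n(A_{\alpha\oplus Z})$, so $P^\gamma_{h(n)}$ is $\{0\}$, $\{1\}$ or $[0,1]$ according as $\alpha(n)<\frac12$, $\alpha(n)>\frac12$ or $\alpha(n)=\frac12$. These classes are nonempty, so $\gamma(h(n))\in\operatorname{conv}P^\gamma_{h(n)}$ for all $n$; that is, $\gamma\circ h$ separates $\alpha$. But $\gamma\circ h$ is the value at $\alpha$ of $(\varphi^{\Gamma,Z}_{h(n)})_n$, contrary to (1).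
\end{proof}

The functions $h_\Delta$ need not be computable, since partial sequences carry no effectivity. This is the purpose of the second list, and it is why Theorem~\ref{thm:main} does not assume that $(\Psi_e)$ is acceptable.

\section{Essential closed sets}\label{sec:essential}

\subsection*{Why codimension}

The point $\alpha$ cannot be found by a category or measure argument. Let $\varphi_n^-$ be the indicator function of the open set $\{x(n)>\frac12\}$ and $\varphi_n^+$ that of the closed set $\{x(n)\ge\frac12\}$. The partial sequence $(\varphi_n)$ is defined at $x$ exactly when no coordinate of $x$ equals $\frac12$, and then its value separates $x$. So this single requirement confines $\alpha$ to the countable union of the hyperplanes $\{x(n)=\frac12\}$. We must pass to closed sets with empty interior. A hyperplane still leaves room, since it has codimension one in an infinite-dimensional space. What we need is a notion of finite codimension that makes sense for arbitrary closed sets and survives each requirement.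

A set of codimension $k$ should be one that meets every suitably linked $k$-dimensional family of points. We prescribe the first $N$ coordinates of the family along a homology class of dimension $k$, and let an opponent choose the other coordinates.

Homology and cohomology are singular, with coefficients in $\mathbb F_2$, so that no orientations or signs occur. For $y\in I^N$ and $v\in Q$, $y^\frown v\in Q$ is the concatenation. For $m\ge1$ let $\Sigma^m=\partial(I^{m+1})$, an $m$-sphere whose points have coordinates indexed by $0,\dots,m$. Let $[\Sigma^m]$ and $\mu$ be the generators of $H_m(\Sigma^m)\cong\mathbb F_2$ and $H^m(\Sigma^m)\cong\mathbb F_2$. The complement of a point in $\Sigma^m$ is contractible. We write $|\cdot|$ for the maximum norm on $\mathbb R^n$.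

\begin{definition}
A \emph{system of dimension $k$} is a quadruple $\mathfrak w=(W,\zeta,N,w)$, where $W$ is a compact metrizable space, $\zeta\in H_k(W)$, $N\in\omega$, and $w:W\to I^N$ is continuous. For closed $C\subseteq Q$ let $C_{\mathfrak w}=\{(p,v)\in W\times Q:w(p)^\frown v\in C\}$. The set $C$ is \emph{essential over $\mathfrak w$} if $\zeta$ is not in the image of the map $H_k((W\times Q)\setminus C_{\mathfrak w})\to H_k(W)$ induced by the projection. It is \emph{essential} if it is essential over some system.
\end{definition}

Three facts are immediate. If some set is essential over $\mathfrak w$ then $\zeta\ne0$, since $0$ is in the image of any homomorphism. The empty set is not essential, since the projection $W\times Q\to W$ has a section and is therefore onto in homology. And $Q$ is essential over the \emph{trivial system}, in which $W$ is a point, $k=N=0$ and $\zeta$ is the generator, since $H_0(\emptyset)=0$.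

\begin{example}
The set $C=\{x:x(j)=\frac12\text{ for all }j<m\}$, of codimension $m$, is essential over the $m$-dimensional system $\mathfrak w=(\Sigma^m,[\Sigma^m],m+1,\mathrm{id})$. Indeed the complement of $C_{\mathfrak w}$ projects into $\Sigma^m\setminus\{(\frac12,\dots,\frac12,1)\}$, whose $m$-th homology vanishes.
\end{example}

Theorem~\ref{thm:top} follows from two shrinking statements.

\begin{proposition}\label{prop:total}
Let $C$ be an essential closed set, $\Phi$ a partial sequence, and $D:S\to Q$ continuous with $S\subseteq2^\omega$. There is an essential closed set $C^*\subseteq C$ containing no $x$ such that $\Phi$ is defined at $x$, $\Phi(x)\in S$ and $D(\Phi(x))=x$.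
\end{proposition}

\begin{proposition}\label{prop:sep}
Let $C$ be an essential closed set and $\Phi$ a partial sequence. There is an essential closed set $C^*\subseteq C$ containing no $x$ such that $\Phi$ is defined at $x$ and $\Phi(x)$ separates $x$.
\end{proposition}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:top}} from these propositions]
List the requirements (1) for each $i$ and (2) for each pair $(i,j)$ as $R_0,R_1,\dots$. Let $C_0=Q$. Given an essential closed set $C_l$, one of the two propositions gives an essential closed set $C_{l+1}\subseteq C_l$ with no point violating $R_l$. Essential sets are nonempty, so by compactness there is $\alpha\in\bigcap_lC_l$.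
\end{proof}

\subsection*{Tests}

To use the failure of essentiality we want a concrete finite-dimensional family of points avoiding the set.

\begin{definition}
A \emph{test} for a system $\mathfrak w=(W,\zeta,N,w)$ of dimension $k$ is a quadruple $(V,\xi,\pi,u)$, where $V$ is a finite simplicial complex, $\xi\in H_k(V)$, and $\pi:V\to W$, $u:V\to Q$ are continuous with $\pi_*\xi=\zeta$. Its \emph{point map} is $x:V\to Q$, $x(z)=w(\pi z)^\frown u(z)$. The test \emph{avoids} $B\subseteq Q$ if $x(V)\cap B=\emptyset$.
\end{definition}

\begin{lemma}\label{lem:test}
A closed set $B$ is essential over $\mathfrak w$ if and only if no test for $\mathfrak w$ avoids $B$. If $B$ is not essential over $\mathfrak w$, it is avoided by a test with $\dim V\le k$.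
\end{lemma}

\begin{proof}
Let $O=(W\times Q)\setminus B_{\mathfrak w}$. If a test avoids $B$, then $(\pi,u)$ maps $V$ into $O$, and $(\pi,u)_*\xi\in H_k(O)$ projects to $\zeta$.

Conversely, let a class in $H_k(O)$ project to $\zeta$ and represent it by a singular cycle $\sigma_1+\dots+\sigma_n$. If $k=0$, let $V$ consist of $n$ points. If $k\ge1$, consider the pairs $(i,j)$ with $1\le i\le n$ and $0\le j\le k$, and let $(i,j)$ carry the $j$-th face of $\sigma_i$. Since the boundary vanishes modulo $2$, every singular $(k-1)$-simplex is carried by an even number of pairs. So the pairs can be grouped in twos, the members of each group carrying the same singular simplex. Take $n$ disjoint standard $k$-simplices and glue grouped faces by the order-preserving affine homeomorphisms. The quotient $V$ is a finite $\Delta$-complex (a union of simplices with ordered vertices, glued along faces by order-preserving affine maps) of dimension at most $k$, and the second barycentric subdivision of a $\Delta$-complex is a simplicial complex. Let $\chi_i$ be the quotient map restricted to the $i$-th simplex. Grouped faces of the $\chi_i$ are equal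 as singular simplices of $V$, so $\chi_1+\dots+\chi_n$ is a cycle; let $\xi$ be its class. Since grouped faces of the $\sigma_i$ agree, there is a continuous $f=(\pi,u):V\to O$ with $f\chi_i=\sigma_i$. Then $f_*\xi$ is the given class, so $\pi_*\xi=\zeta$, and the test avoids $B$.
\end{proof}

\subsection*{Adding a sphere}

To act on a requirement we spend fresh coordinates, by letting the next $m+1$ of them run over a sphere. For $\mathfrak w=(W,\zeta,N,w)$ of dimension $k$ and $m\ge1$, let
\[
\mathfrak w^{+m}=\bigl(W\times\Sigma^m,\ \zeta\times[\Sigma^m],\ N+m+1,\ (p,\theta)\mapsto w(p)^\frown\theta\bigr),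
\]
a system of dimension $k+m$. A test for $\mathfrak w^{+m}$ has the form $(V,\xi,(\pi,\theta),u)$ with $\pi:V\to W$, $\theta:V\to\Sigma^m$, and its point map is $x(z)=w(\pi z)^\frown\theta(z)^\frown u(z)$.

We recall the standard tools. For a pair $(X,A)$ there is a cap product $H_n(X,A)\times H^m(X,A)\to H_{n-m}(X)$, natural in the sense that
\begin{equation}\label{eq:nat}
f_*(\xi\cap f^*\omega)=f_*\xi\cap\omega
\end{equation}
for $f:(X,A)\to(X',A')$, $\xi\in H_n(X,A)$ and $\omega\in H^m(X',A')$. On a product it satisfies $(\zeta\times\eta)\cap\mathrm{pr}_2^*\omega=\zeta\times(\eta\cap\omega)$. Since $[\Sigma^m]\cap\mu$ is the class of a point,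
\begin{equation}\label{eq:slant}
(\mathrm{pr}_1)_*\bigl((\zeta\times[\Sigma^m])\cap\mathrm{pr}_2^*\mu\bigr)=\zeta .
\end{equation}
In particular $\zeta\ne0$ implies $\zeta\times[\Sigma^m]\ne0$. Excision states that $H_n(X\setminus B,A\setminus B)\to H_n(X,A)$ is an isomorphism if $B$ is closed, $A$ is open and $B\subseteq A$.

Let $o$ be the center of $I^{m+1}$. The points of $\Sigma^m$ are those with $|v-o|=\frac12$, and the \emph{radial projection} $R(v)=o+(v-o)/(2|v-o|)$ retracts $\mathbb R^{m+1}\setminus\{o\}$ onto $\Sigma^m$. We use Borsuk's homotopy extension theorem in this form: if $C'$ is closed in a compact metrizable space $V$ and $\theta:V\to\Sigma^m$ is continuous, every homotopy of $\theta|_{C'}$ extends to a homotopy of $\theta$. To see this, extend the given map on $(V\times\{0\})\cup(C'\times I)$ to $\bar H:V\times I\to\mathbb R^{m+1}$ by Tietze's theorem. By compactness of $I$ there is an open $U\supseteq C'$ with $o\notin\bar H(U\times I)$. Take a continuous $\lambda:V\to I$ equal to $1$ on $C'$ and $0$ off $U$, and put $H(z,t)=R(\bar H(z,t\lambda(z)))$.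

The next lemma is the only place where essentiality of the old set $C$ is used. For $C=Q$ and the trivial system it says that a map $\theta$ with $\theta_*\xi=[\Sigma^m]$ is not homotopic to a map that misses a point. In general it says the same for the part of the test that falls into $C$. The reason is that otherwise the fiber of $\theta$ over the missed point $\nu$ would be a $k$-dimensional family lying over $\zeta$ and avoiding $C$. The cap product with a class supported at $\nu$ plays the role of this fiber.

\begin{lemma}\label{lem:sphere}
Let $C$ be essential over $\mathfrak w$, let $(V,\xi,(\pi,\theta),u)$ be a test for $\mathfrak w^{+m}$ with point map $x$, and let $C'=x^{-1}(C)$. Then $\theta|_{C'}:C'\to\Sigma^m$ is not homotopic to a map that misses a point of $\Sigma^m$.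
\end{lemma}

\begin{proof}
Write $\Sigma=\Sigma^m$ and suppose $\theta|_{C'}$ is homotopic to a map missing $\nu$. By homotopy extension there is $\tilde\theta:V\to\Sigma$ homotopic to $\theta$ with $\nu\notin\tilde\theta(C')$. Let $L=\tilde\theta^{-1}(\nu)$ and $G=V\setminus C'$, so $L\subseteq G$, and consider the inclusions
\[
(G,G\setminus L)\xrightarrow{\ i\ }(V,V\setminus L)\xleftarrow{\ j\ }(V,\emptyset).
\]
The closed set $C'$ lies in the open set $V\setminus L$, so $i_*$ is an isomorphism on $H_{k+m}$ by excision. Let $\xi_L\in H_{k+m}(G,G\setminus L)$ satisfy $i_*\xi_L=j_*\xi$. Since $H^m(\Sigma\setminus\{\nu\})=0$, the exact sequence of the pair gives $\mu_\nu\in H^m(\Sigma,\Sigma\setminus\{\nu\})$ mapping to $\mu$. Let $\omega=\tilde\theta^*\mu_\nu\in H^m(V,V\setminus L)$; then $j^*\omega=\tilde\theta^*\mu=\theta^*\mu$. Put $\chi=\xi_L\cap i^*\omega\in H_k(G)$. Applying \eqref{eq:nat} to $i$ and to $j$, we get in $H_k(V)$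
\[
i_*\chi=i_*\xi_L\cap\omega=j_*\xi\cap\omega=\xi\cap j^*\omega=\xi\cap\theta^*\mu .
\]
Now $\pi=\mathrm{pr}_1\circ(\pi,\theta)$ and $\theta=\mathrm{pr}_2\circ(\pi,\theta)$, so \eqref{eq:nat} for $(\pi,\theta)$ and \eqref{eq:slant} give
\[
\pi_*i_*\chi=(\mathrm{pr}_1)_*\bigl((\pi,\theta)_*\xi\cap\mathrm{pr}_2^*\mu\bigr)=(\mathrm{pr}_1)_*\bigl((\zeta\times[\Sigma])\cap\mathrm{pr}_2^*\mu\bigr)=\zeta .
\]
The map $z\mapsto(\pi z,\theta(z)^\frown u(z))$ sends $G$ into $(W\times Q)\setminus C_{\mathfrak w}$, and followed by the projection to $W$ it equals $\pi\circ i$. The image of $\chi$ under it projects to $\zeta$, so $C$ is not essential over $\mathfrak w$, a contradiction.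
\end{proof}

\section{The totality requirement}\label{sec:totality}

A point $x$ with $D(\Phi(x))=x$ is described by a binary sequence. Finitely many bits of that sequence locate two chosen coordinates of $x$ approximately, and the points at which $\Phi$ yields incompatible bit strings lie in disjoint open sets. So the forbidden points are covered by disjoint open sets $G_\tau$, in each of which the two coordinates omit a point of the circle $\Sigma^1$. When $C=Q$ and the system is trivial, the complement $E$ of $\bigcup_\tau G_\tau$ is essential over $(\Sigma^1,[\Sigma^1],2,\mathrm{id})$ for a simple reason: if a test avoids $E$, each component of $V$ is mapped into a single $G_\tau$, on it $\theta$ omits a point of the circle, and hence $\theta_*\xi=0\ne[\Sigma^1]$. In general Lemma~\ref{lem:sphere} takes the place of the last step.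

\begin{proof}[Proof of Proposition~\textup{\ref{prop:total}}]
Let $C$ be essential over $\mathfrak w=(W,\zeta,N,w)$, and for $x\in Q$ write $\bar x=(x(N),x(N+1))\in I^2$. Call a string $\tau\in2^{<\omega}$ \emph{deciding} if there is $\nu_\tau\in\Sigma^1$ with $\overline{D(X)}\ne\nu_\tau$ for all $X\in S$ extending $\tau$; fix such a point. Every $X\in S$ extends a deciding string: by continuity there is $\tau\prec X$ with $|\overline{D(X')}-\overline{D(X)}|<\frac12$ for all $X'\in S$ extending $\tau$, and an open square of side $1$ cannot contain both $(0,0)$ and $(1,1)$. So every $X\in S$ extends a member of the set $\mathcal T$ of minimal deciding strings, which are pairwise incomparable. For $\tau\in\mathcal T$ let $G_\tau$ be the set of $x\in Q$ such that $\bar x\ne\nu_\tau$ and, for all $n<|\tau|$,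
\[
\tau(n)=0\ \Rightarrow\ \varphi^+_n(x)<\tfrac12,\qquad\tau(n)=1\ \Rightarrow\ \varphi^-_n(x)>\tfrac12 .
\]
Each $G_\tau$ is open by semicontinuity. Distinct $\tau,\tau'\in\mathcal T$ differ at some $n$, and a point of $G_\tau\cap G_{\tau'}$ would satisfy $\varphi_n^+<\frac12<\varphi_n^-$; since $\varphi_n^-\le\varphi_n^+$, the sets $G_\tau$ are pairwise disjoint. Let $E=Q\setminus\bigcup_{\tau\in\mathcal T}G_\tau$ and $C^*=C\cap E$, a closed set. If $\Phi(x)=X\in S$ and $D(X)=x$, then $x\in G_\tau$ for the $\tau\in\mathcal T$ that $X$ extends. So $C^*$ contains no forbidden point.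

Suppose $C^*$ is not essential over $\mathfrak w^{+1}$. By Lemma~\ref{lem:test} a test $(V,\xi,(\pi,\theta),u)$ for $\mathfrak w^{+1}$, with point map $x$, avoids $C\cap E$. The compact set $C'=x^{-1}(C)$ is then covered by the disjoint relatively open sets $C'_\tau=C'\cap x^{-1}(G_\tau)$. Only finitely many are nonempty, and each is clopen in $C'$. On $C'_\tau$ we have $\theta(z)=\overline{x(z)}\ne\nu_\tau$, so $\theta|_{C'_\tau}$ maps into a contractible subset of $\Sigma^1$ and is homotopic to a constant. Since $\Sigma^1$ is path connected, the same constant serves for all $\tau$, and the homotopies on the finitely many clopen pieces combine to show that $\theta|_{C'}$ is homotopic to a constant map. This contradicts Lemma~\ref{lem:sphere}.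
\end{proof}

\section{The separation requirement}\label{sec:separation}

Throughout this section $\nu=(\frac12,\dots,\frac12,1)$ is the center of the \emph{top face} $\{v\in\Sigma^m:v_m=1\}$. A point $v\in\Sigma^m$ with $|v-\nu|<\frac12$ lies in the top face, because none of $v_0,\dots,v_{m-1}$ is $0$ or $1$ and $v_m\ne0$. For $\delta>0$ let $\psi_\delta(t)=[2-t/\delta]_0^1$, which is $1$ for $t\le\delta$ and $0$ for $t\ge2\delta$.

\subsection*{The smallest case}

\begin{example}\label{ex:loop}
Let $\varphi_0$ be defined everywhere, hence continuous. Let $x:V\to Q$ be a loop, with $V$ a circle, whose first two coordinates give a map $\theta:V\to\Sigma^1$ with $\theta_*[V]=[\Sigma^1]$. Put $F=\varphi_0\circ x$ and assume that $F(z)\ne\frac12$ whenever $\theta(z)=\nu=(\frac12,1)$. We claim that at some point of the loop $\varphi_0$ is on the wrong side of $\frac12$.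

By compactness there is $\delta<\frac18$ with $F\ne\frac12$ on $V_\delta=\{z:|\theta(z)-\nu|\le2\delta\}$. The sign $\sigma(z)$ of $\frac12-F(z)$ is continuous on $V_\delta$. Slide the loop along the top edge: let $\theta'(z)=\theta(z)-\delta\,\psi_\delta(|\theta(z)-\nu|)\,(\sigma(z),0)$ on $V_\delta$ and $\theta'=\theta$ elsewhere. Scaling the displacement by $t\in[0,1]$ shows $\theta'\simeq\theta$, so $\theta'_*[V]\neq0$ and $\theta'(z)=\nu$ for some $z$. Such a $z$ lies in $V_\delta$ and has $|\theta(z)-\nu|\le\delta$, so $\psi_\delta=1$ and $x(z)(0)=\frac12+\delta\sigma(z)$. If $\sigma(z)=1$ then $x(z)(0)>\frac12$ while $F(z)<\frac12$. If $\sigma(z)=-1$ then $x(z)(0)<\frac12$ while $F(z)>\frac12$.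
\end{example}

The general proof has to overcome four difficulties.

First, $\Phi$ is only partial. Either the set $T$ where it is visibly undefined is already essential, or some test avoids $T$, and near that test $\Phi$ is approximately a continuous function $F$.

Second, the assumption that $F\neq\frac12$ over $\nu$ has to be arranged. In the example $(\theta,F)$ maps a one-dimensional space to a two-dimensional one, so a small perturbation misses a given point. Perturbing $\theta$ moves the points of the test, so $F$ must be fixed beforehand as a function on $V$ that approximates $\Phi$ at all nearby points.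

Third, we need an essential set and not just one point. The argument applies to all families close to the perturbed test, so we take the perturbed test itself as the new system. This is why systems are allowed to have an arbitrary compact base.

Fourth, $C$ is essential over a system of dimension $k>0$. Using $m$ coordinates of $\Phi$, the map $(\theta,F)$ goes from dimension $k+m$ to dimension $2m$, so general position needs $m>k$. The next example shows that for $k=1$ one fresh coordinate does not suffice: $\Phi$ may read its answer from the coordinates already spent.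

\begin{example}
Let $\mathfrak w=(\Sigma^1,[\Sigma^1],2,\mathrm{id})$, let $g(s,t)=s-[s+t-\frac12]_{1/4}^{3/4}$, and let $C=\{x:x(1)=1,\ g(x(0),x(2))=0\}$. In the coordinates $(x(0),x(2))$ this is a staircase: on $C$, $x(2)<\frac12$ forces $x(0)=\frac14$ and $x(2)>\frac12$ forces $x(0)=\frac34$. So the continuous function $\varphi_2(x)=[2x(0)-\frac12]_0^1$ is $0$ or $1$, as separation demands, at every point of $C$ with $x(2)\ne\frac12$. Yet $C$ is essential over $\mathfrak w$. Define $\vartheta:\Sigma^1\times Q\to\Sigma^1$ by $\vartheta(\theta,v)=([\frac12+2g(\theta_0,v(0))]_0^1,1)$ for $\theta$ in the top edge and $\vartheta(\theta,v)=\theta$ otherwise. Since $g(0,t)\le-\frac14$ and $g(1,t)\ge\frac14$, the formulas agree at the corners. A straight-line homotopy in the top edge joins $\vartheta$ to the projection, and $\vartheta^{-1}(\nu)=C_{\mathfrak w}$. So on the complement of $C_{\mathfrak w}$ the projection is homotopic to a map into $\Sigma^1\setminus\{\nu\}$ and induces zero on $H_1$.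
\end{example}

\subsection*{Proof of Proposition~\ref{prop:sep}}

Let $C$ be essential over $\mathfrak w=(W,\zeta,N,w)$, of dimension $k$. Call $x$ \emph{bad} if $\Phi$ is defined at $x$ and $\Phi(x)$ separates $x$. Let $m=k+1$ and $\Sigma=\Sigma^m$, and for $j<m$ write $a_j=\varphi^-_{N+j}$, $b_j=\varphi^+_{N+j}$ and $J_j(x)=[a_j(x),b_j(x)]$.

\medskip\noindent\textbf{First alternative.} Let $T=\bigcup_{j<m}\{x:b_j(x)-a_j(x)\ge\frac1{10}\}$. It is closed because $b_j-a_j$ is usc, and it contains no bad point. If $C\cap T$ is essential over $\mathfrak w^{+m}$, take $C^*=C\cap T$. Otherwise Lemma~\ref{lem:test} gives a test $(V,\xi,(\pi,\theta),u)$ for $\mathfrak w^{+m}$ with $\dim V\le k+m$ whose point map $x(\cdot)$ avoids $C\cap T$. Since $\zeta\times[\Sigma]\ne0$, the complex $V$ is nonempty.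

\medskip\noindent\textbf{Step 1: approximating $\Phi$ by a function on $V$.} Let $\kappa>0$ be the distance between the disjoint compact sets $x(V)$ and $C\cap T$, with $\kappa=1$ if $C\cap T=\emptyset$. The set $Y=\{y\in C:d(y,x(V))\le\kappa/2\}$ is compact and disjoint from $T$. By semicontinuity each $p\in Y$ has an open neighborhood $U_p$ on which
\[
a_j(p)-\tfrac1{20}<a_j\le b_j<b_j(p)+\tfrac1{20}\qquad(j<m).
\]
As $b_j(p)-a_j(p)<\frac1{10}$, all the intervals $J_j(y)$ with $y\in U_p$ lie in one interval of length less than $\frac15$; here the inequality $a_j\le b_j$ is needed. By the Lebesgue number lemma there is $\eta\in(0,\kappa/2]$ such that any $y,y'\in Y$ with $d(y,y')<\eta$ lie in a common $U_p$. Thus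
\begin{equation}\label{eq:leb}
y,y'\in Y,\ d(y,y')<\eta\ \Rightarrow\ |q-q'|\le\tfrac15\ \text{ for all }q\in J_j(y),\ q'\in J_j(y'),\ j<m .
\end{equation}

Choose $M$ with $2^{-M}<\eta/8$ and let $\varepsilon=\min(\eta/8,\frac14)$. Say that $y\in Q$ is \emph{near} $z\in V$ if $y=w(\pi z)^\frown\theta'^\frown u'$ with $\theta'\in\Sigma$, $|\theta'-\theta(z)|\le\varepsilon$, and $u'\in Q$ agreeing with $u(z)$ on the first $M$ coordinates. Then $d(y,x(z))\le\varepsilon+2^{-M}<\eta/4$. In particular a point of $C$ near some $z$ belongs to $Y$.

Fix a metric on $V$ and $\rho>0$ such that $d(x(z),x(z'))<\eta/4$ for $z,z'$ at distance less than $\rho$. Take a finite open cover $(B_l)$ of $V$ by sets of diameter less than $\rho$ and a partition of unity $(\lambda_l)$ with $\lambda_l(z)>0$ only for $z\in B_l$. Call $l$ \emph{active} if some $y_l\in C$ is near some $z_l\in B_l$; in that case fix such points and let $v_l=(a_j(y_l))_{j<m}$. For the other $l$ let $v_l=0$. Define $F=\sum_l\lambda_lv_l:V\to[0,1]^m$. We claim that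
\begin{equation}\label{eq:star}
y\in C\text{ near }z\ \Rightarrow\ |F_j(z)-q|\le\tfrac15\ \text{ for all }q\in J_j(y),\ j<m .
\end{equation}
Indeed, if $\lambda_l(z)>0$ then $z\in B_l$, so $l$ is active. Both $y$ and $y_l$ lie in $Y$, and $d(y,y_l)\le d(y,x(z))+d(x(z),x(z_l))+d(x(z_l),y_l)<\frac34\eta$. By \eqref{eq:leb}, $|a_j(y_l)-q|\le\frac15$, and $F_j(z)$ is a convex combination of such numbers $a_j(y_l)$.

\medskip\noindent\textbf{Step 2: general position.} Let $c=(\frac12,\dots,\frac12)\in\mathbb R^m$. We construct $\theta_1:V\to\Sigma$, $\hat F:V\to\mathbb R^m$ and $c'\in\mathbb R^m$ with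
\begin{equation}\label{eq:gp}
|\theta_1-\theta|\le\varepsilon,\quad|\hat F-F|\le\tfrac1{100},\quad|c'-c|<\tfrac1{100},\quad\theta_1(z)=\nu\Rightarrow\hat F(z)\ne c' .
\end{equation}

As a union of faces of a cube, $\Sigma$ has a triangulation by affine simplices of $\mathbb R^{m+1}$, and after iterated barycentric subdivision their diameters are at most $\varepsilon/2$. The simplicial approximation theorem gives an iterated barycentric subdivision $V'$ of $V$ and a map $\hat\theta:V\to\Sigma$ that sends each simplex of $V'$ affinely onto a simplex of $\Sigma$, such that $\hat\theta(z)$ lies in the smallest closed simplex containing $\theta(z)$. Hence $|\hat\theta-\theta|\le\varepsilon/2$. Let $V''$ be an iterated barycentric subdivision of $V'$ so fine that $F$ varies by at most $\frac1{100}$ on each simplex, and let $\hat F$ agree with $F$ at the vertices of $V''$ and be affine on its simplices. Then $|\hat F-F|\le\frac1{100}$, since $\hat F(z)$ is a convex combination of values of $F$ on a simplex containing $z$.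

The map $(\hat\theta,\hat F):V\to\mathbb R^{m+1}\times\mathbb R^m$ is affine on each simplex of $V''$, so its image lies in finitely many affine subspaces of dimension at most $k+m=2m-1$. These meet the $2m$-dimensional affine space $\{v_m=1\}\times\mathbb R^m$ in a set of $2m$-dimensional measure zero. This is where $m>k$ is used. So there is a point $(\nu',c')$ of that space, outside the image of $(\hat\theta,\hat F)$, with $|\nu'-\nu|<\varepsilon/2\le\frac18$ and $|c'-c|<\frac1{100}$; the point $\nu'$ lies in the interior of the top face.

We cannot simply work with $\nu'$ in place of $\nu$: the threshold in the definition of separation is exactly $\frac12$, and the margin $\delta$ below is chosen after $\nu'$ and may be much smaller than $|\nu'-\nu|$. So we move $\nu'$ to $\nu$. Every point of the top face can be written as $(1-s)\nu'+sq$ with $s\in[0,1]$ and $q$ in the relative boundary of the face, where $s$ is unique and depends continuously on the point. Let $h:\Sigma\to\Sigma$ send this point to $(1-s)\nu+sq$ and be the identity off the top face. Since $h$ adds the vector $(1-s)(\nu-\nu')$, which vanishes on the relative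 boundary, $h$ is continuous and moves points by at most $\varepsilon/2$. Also $(1-s)\nu+sq=\nu$ only if $s=0$, so $h^{-1}(\nu)=\{\nu'\}$. Put $\theta_1=h\circ\hat\theta$. If $\theta_1(z)=\nu$ then $\hat\theta(z)=\nu'$, hence $\hat F(z)\ne c'$. This proves \eqref{eq:gp}.

We draw two consequences. Since $|\theta(z)-o|=\frac12$ and $\varepsilon\le\frac14$, the segment from $\theta(z)$ to $\theta_1(z)$ misses the center $o$ of the cube, and its radial projection gives a homotopy $\theta\simeq\theta_1$ in $\Sigma$. Therefore
\begin{equation}\label{eq:class}
(\pi,\theta_1)_*\xi=\zeta\times[\Sigma].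
\end{equation}
Next, the compact set $\theta_1(\hat F^{-1}(c'))$ does not contain $\nu$, so there is $\delta\in(0,\frac18)$ with
\begin{equation}\label{eq:delta}
|\theta_1(z)-\nu|\le2\delta\ \Rightarrow\ \hat F(z)\ne c' .
\end{equation}

\medskip\noindent\textbf{Step 3: second alternative.} Let $K$ be the set where separation fails with margin $\delta$:
\[
K=\bigcup_{j<m}\Bigl(\{y:y(N+j)\le\tfrac12-\delta,\ b_j(y)\ge\tfrac1{10}\}\cup\{y:y(N+j)\ge\tfrac12+\delta,\ a_j(y)\le\tfrac9{10}\}\Bigr).
\]
It is closed because $b_j$ is usc and $a_j$ is lsc. It contains no bad point, since at a bad point $y(N+j)<\frac12$ gives $b_j(y)=0$ and $y(N+j)>\frac12$ gives $a_j(y)=1$. Consider the system of dimension $k+m$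
\[
\mathfrak w_1=(V,\xi,N+m+1+M,w_1),\qquad w_1(z)=w(\pi z)^\frown\theta_1(z)^\frown(u(z)\restriction M).
\]
By \eqref{eq:gp}, every point $w_1(z)^\frown v$ with $v\in Q$ is near $z$; freezing $M$ further coordinates serves exactly this purpose. We claim that $C^*=C\cap K$ is essential over $\mathfrak w_1$, which finishes the proof.

Suppose not. By Lemma~\ref{lem:test} a test $(V_2,\xi_2,\pi_2,u_2)$ for $\mathfrak w_1$, with point map $x_2(z)=w_1(\pi_2z)^\frown u_2(z)$, avoids $C\cap K$. Let $\theta_2=\theta_1\pi_2$ and $u_3(z)=(u(\pi_2z)\restriction M)^\frown u_2(z)$. By \eqref{eq:class}, $(\pi\pi_2,\theta_2)_*\xi_2=(\pi,\theta_1)_*\xi=\zeta\times[\Sigma]$, so $(V_2,\xi_2,(\pi\pi_2,\theta_2),u_3)$ is a test for $\mathfrak w^{+m}$, and its point map is again $x_2$. Let $C_2=x_2^{-1}(C)$. We show that $\theta_2|_{C_2}$ is homotopic to a map missing $\nu$, contradicting Lemma~\ref{lem:sphere}.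

Cover $C_2$ by the closed sets
\[
A=\{z\in C_2:|\theta_2(z)-\nu|\le2\delta\},\qquad A'=\{z\in C_2:|\theta_2(z)-\nu|\ge2\delta\}.
\]
On $A$ write $\theta_2(z)=(y(z),1)$ with $y(z)\in I^m$, so that $|y(z)-c|=|\theta_2(z)-\nu|\le2\delta$. By \eqref{eq:delta} the vector
\[
\sigma(z)=\frac{c'-\hat F(\pi_2z)}{|c'-\hat F(\pi_2z)|},
\]
which replaces the sign of Example~\ref{ex:loop}, is defined and continuous on $A$, and $|\sigma(z)|=1$. For $t\in[0,1]$ let
\[
H_t(z)=\bigl(y(z)-t\delta\,\psi_\delta(|y(z)-c|)\,\sigma(z),\,1\bigr)\quad(z\in A),\qquad H_t(z)=\theta_2(z)\quad(z\in A').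
\]
On $A$ the first $m$ coordinates stay within $3\delta<\frac12$ of $c$, so the values lie in the top face. On $A\cap A'$ we have $|y-c|=2\delta$, where $\psi_\delta$ vanishes, so the two formulas agree. Hence $H$ is a homotopy of maps $C_2\to\Sigma$ with $H_0=\theta_2|_{C_2}$.

Suppose $H_1(z)=\nu$. Then $z\notin A'$, because $H_1=\theta_2\ne\nu$ on $A'$. So $z\in A$ and $y(z)-c=\delta\,\psi_\delta(|y(z)-c|)\,\sigma(z)$. It follows that $|y(z)-c|\le\delta$, hence $\psi_\delta=1$ and $y(z)-c=\delta\sigma(z)$. Choose $j<m$ with $\sigma_j(z)=\pm1$ and let $p=x_2(z)$. Then $p\in C\setminus K$, $p$ is near $\pi_2z$, and $p(N+j)=y_j(z)=\frac12+\delta\sigma_j(z)$.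

If $\sigma_j(z)=1$, then $\hat F_j(\pi_2z)<c'_j<0.51$. But $p(N+j)=\frac12+\delta$ and $p\notin K$ give $a_j(p)>0.9$, so by \eqref{eq:star} with $q=a_j(p)$ and \eqref{eq:gp}, $\hat F_j(\pi_2z)>0.9-0.2-0.01=0.69$.

If $\sigma_j(z)=-1$, then $\hat F_j(\pi_2z)>c'_j>0.49$. But $p(N+j)=\frac12-\delta$ and $p\notin K$ give $b_j(p)<0.1$, so by \eqref{eq:star} with $q=b_j(p)$ and \eqref{eq:gp}, $\hat F_j(\pi_2z)<0.1+0.2+0.01=0.31$.

Both cases are contradictory, so $H_1$ misses $\nu$. This contradicts Lemma~\ref{lem:sphere} and proves Proposition~\ref{prop:sep}, and with it Theorems~\ref{thm:top} and~\ref{thm:main}. \qed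

\section{Abundance, a sharper separation statement, and a characterization}\label{sec:complements}

\begin{corollary}
Above every total degree there is a non-total continuous degree with no d.n.c.d.\ sequence. There are uncountably many non-total continuous degrees with no d.n.c.d.\ sequence.
\end{corollary}

\begin{proof}
For the first statement apply Theorem~\ref{thm:main} to $\mathcal Z=\{Z\}$ and note that $Z\le_r\alpha\oplus Z$. For the second, let countably many continuous degrees be given, choose a representation $R_i$ of a member of each, and let $Z$ compute all the jumps $R_i'$. If the degree of $\alpha\oplus Z$ were the $i$-th one, $R_i$ would compute a representation of $\alpha\oplus Z$ and hence $Z$, so that $R_i'\le_TZ\le_TR_i$, which is impossible.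
\end{proof}

The values $0$ and $1$ in the definition of separation play no special role; what matters is a gap between them.

\begin{corollary}
Let $\alpha$ be as in Theorem~\textup{\ref{thm:main}}, let $Z\in\mathcal Z$, and let $p<q$ be reals in $[0,1]$. No $\beta\le_r\alpha\oplus Z$ satisfies $\alpha(n)<\frac12\Rightarrow\beta(n)\le p$ and $\alpha(n)>\frac12\Rightarrow\beta(n)\ge q$ for all $n$.
\end{corollary}

\begin{proof}
Pick rationals $p<p'<q'<q$. The sequence $\beta'(n)=[(\beta(n)-p')/(q'-p')]_0^1$ satisfies $\beta'\le_r\beta$ and separates $\alpha$, contrary to (ii).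
\end{proof}

Without the gap the statement fails: for $p=q=\frac12$ the sequence $\beta=\alpha$ has the property. Finally, the self-reference in the definition of d.n.c.d.\ can be removed, which turns it into a condition on what the degree computes.

\begin{proposition}
Let $(\Psi_e)$ be acceptable. The degree of $\alpha\in Q$ contains a d.n.c.d.\ sequence if and only if there is $f\le_r\alpha$ with $f(e)\in\operatorname{conv}P^\alpha_e$ for every $e$ with $P^\alpha_e\ne\emptyset$.
\end{proposition}

\begin{proof}
Let $\gamma\equiv_r\alpha$ be d.n.c.d.\ and $A_\alpha=\Delta(A_\gamma)$. By acceptability there is a computable $g$ with $\Psi_{g(e)}=\Psi_e\circ\Delta$, so $P^\gamma_{g(e)}=P^\alpha_e$. Then $f=\gamma\circ g\le_r\gamma\le_r\alpha$, and $f(e)=\gamma(g(e))\in\operatorname{conv}P^\alpha_e$ whenever $P^\alpha_e\neq\emptyset$.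

Conversely, let $f$ be given, with $A_f=\Gamma(A_\alpha)$. We want $\gamma$ to encode $\alpha$ on coordinates where being d.n.c.d.\ imposes no condition, and to copy suitable values of $f$ elsewhere. The indices $e$ such that $\Psi_e(\emptyset)$ contains the interval $(-1,2)$ form an infinite c.e.\ set; let $e_0<e_1<\cdots$ be an infinite computable subset. Since operators are monotone, $P^x_{e_n}=\emptyset$ for all $x\in Q$. For a partial computable function $p$ let $\Delta_p$ be the operator that, on input $A$, puts $(e_n,q)$ into a half of its output when $(n,q)$ is in that half of $A$, and, for $e\notin\{e_n:n\in\omega\}$ with $p(e)$ defined, puts $(e,q)$ into a half when $(p(e),q)$ is in that half of $\Gamma(A)$. If $p$ is total, then $\Delta_p(A_\alpha)=A_{\gamma_p}$, where $\gamma_p(e_n)=\alpha(n)$ and $\gamma_p(e)=f(p(e))$ for the other $e$.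

Let $(p_i)$ be the standard enumeration of the partial computable functions. The operators $\Psi_e\circ\Delta_{p_i}$ are uniformly c.e.\ in $(i,e)$, so there is a total computable $G$ with $\Psi_{G(i,e)}=\Psi_e\circ\Delta_{p_i}$. By the s-m-n and recursion theorems there is $i$ with $p_i=G(i,\cdot)$. So $p=p_i$ is total and $\Psi_{p(e)}=\Psi_e\circ\Delta_p$ for all $e$. Let $\gamma=\gamma_p$. Then $\gamma\le_r\alpha$ through $\Delta_p$, and $\alpha\le_r\gamma$ because $\alpha(n)=\gamma(e_n)$. Moreover $\Psi_e(A_\gamma)=\Psi_e(\Delta_p(A_\alpha))=\Psi_{p(e)}(A_\alpha)$, so $P^\gamma_e=P^\alpha_{p(e)}$. If $P^\gamma_e\ne\emptyset$, then $e$ is not one of the $e_n$, and $\gamma(e)=f(p(e))\in\operatorname{conv}P^\alpha_{p(e)}=\operatorname{conv}P^\gamma_e$. So $\gamma$ is d.n.c.d.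
\end{proof}

By Theorem~\ref{thm:main}, non-totality of the degree of $\alpha$ does not imply the existence of such an $f$.

\begin{thebibliography}{9}

\bibitem{RNM}
\emph{Randomness for non-computable measures},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 2013-365-07/\allowbreak S0002-9947-2013-05682-6/\allowbreak S0002-9947-2013-05682-6.pdf}

\end{thebibliography}
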